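# Cubically many lines tangent to exactly four unit balls

## Beads, a collar of balls, and a distant row

Here is a configuration of unit balls. Everything in these notes comes from looking at it closely.

Fix integers $a,b\ge 1$ and $c\ge 2$, a real number $g\ge 3$, and a small number $\varepsilon>0$ to be chosen at the end. Write $\mathbb R^3=\mathbb R^2\times\mathbb R$ and $e=(0,0,1)$; the third coordinate is called the height. For an angle $\psi$ put
$$n(\psi)=(\sin\psi,\cos\psi),\qquad t(\psi)=(\cos\psi,-\sin\psi).$$
These two vectors form an orthonormal basis of $\mathbb R^2$, and we also regard them as horizontal vectors in $\mathbb R^3$. Put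
$$w=\frac1{5ga}\le\frac1{15},\qquad \omega=\frac{w}{4b},\qquad R=\frac1\varepsilon,\quad\text{where } R>g(b+c+1),$$
and, for $1\le i\le a$ and $1\le j\le b$,
$$p_i=(gi,1),\qquad \psi_j=(4j-2)\,\omega,\qquad q_j=2\cos\omega\; n(\psi_j).$$
Take the closed unit balls with the following centers:

* the beads $K_k$, centered at $(0,0,gk)$ for $1\le k\le c$;
* the collar balls $J_j$, centered at $(q_j,z_j)$ with $z_j=g(c+j)$, for $1\le j\le b$;
* the row balls $I_i$, centered at $(p_i,R)$ for $1\le i\le a$.

In words: the $K$'s are beads on a vertical string, and they are enclosed by the vertical cylinder of radius $1$ about the $z$-axis. Seen from above, each $J_j$ is a unit disc whose center is at distance $2\cos\omega$ from the origin. This is slightly less than $2$, so $J_j$ cuts a little into the cylinder. The $I$'s form a straight row at an enormous height.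

The balls are far apart. The centers of the $K$'s and $J$'s have heights $g,2g,\dots,(b+c)g$, all different, so they are mutually at distance at least $g$. The centers of the $I$'s are mutually at distance at least $g$. Since $R>g(b+c+1)$, they lie more than $g$ above all the others. So all distances between centers are at least $g\ge3$.

The configuration is built to have many lines that touch four balls and stay clear of all the rest. A line of this kind will touch two consecutive beads $K_k,K_{k+1}$, one collar ball $J_j$ and one row ball $I_i$. We shall see that the choices of $k$, $j$ and $i$ can be made independently, and that each choice is realized by at least four lines. This gives $4ab(c-1)$ lines, which is cubic in the number of balls when $a,b,c$ are comparable.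

## Lines that touch four balls and miss the others

**Definition (tangent, miss).** A line is *tangent* to a ball if it meets the boundary sphere in exactly one point. It *misses* a ball if it is disjoint from the closed ball.

A line at distance $\delta$ from the center of a unit ball meets the sphere in two, one or no points according to whether $\delta<1$, $\delta=1$ or $\delta>1$. So for unit balls, tangent means $\delta=1$ and missing means $\delta>1$.

The question comes from the study of lines in $\mathbb R^3$ that avoid the interiors of $n$ unit balls, motivated by visibility, ray shooting, motion planning and geometric optimization. Agarwal et al. defined the combinatorial complexity of this space of lines as the number of lines in it that are tangent to four of the balls, and proved that it is $O(n^{3+\delta})$ for every $\delta>0$. A configuration with $\Omega(n^2)$ such lines is easy to construct, and the statement of the problem records this as the best known lower bound. The conjecture to be decided is that cubic growth occurs: there is an absolute constant $\kappa>0$ such that for all large $n$ some $n$ unit balls, not necessarily disjoint, have at least $\kappa n^3$ distinct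 lines, each tangent to exactly four of the balls and missing all the others.

One degenerate case is excluded. Macdonald et al. showed that four unit balls with non-collinear centers have at most twelve common tangent lines, and this bound is tight. If the four centers lie on one line $A$, then every line parallel to $A$ at distance $1$ is tangent to all four balls, so there are infinitely many common tangents. The conjecture therefore requires that no four centers be collinear. The configuration above violates this as soon as $c\ge4$ or $a\ge 4$. The last step of the proof repairs it by a small motion of the centers.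

The conjecture is true, in the following form.

**Theorem.** Let $a,b\ge 1$, $c\ge 2$ be integers and let $g\ge 3$ be real. There is a non-empty open set of configurations of $a+b+c$ closed unit balls in $\mathbb R^3$ such that every configuration in it has the following properties:

* the distance between any two centers exceeds $g-\tfrac12>2$, so the balls are pairwise disjoint;
* there are at least $4ab(c-1)$ distinct lines, each tangent to exactly four of the balls and missing all the others.

The open set contains configurations with no three (hence no four) centers collinear.

Here a configuration is identified with its list of centers, a point of $(\mathbb R^3)^{a+b+c}$, and "open" refers to this space.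

**Corollary (the conjecture).** For every $n\ge 4$ there are $n$ pairwise disjoint unit balls, no three centers collinear, with at least $\frac4{27}(n-2)^2(n-3)$ lines each tangent to exactly four balls and missing the others. For $n\ge 7$ this is at least $n^3/27$.

The one textbook tool is the implicit function theorem, which we use in this form. Let $H(y,\theta)$ be a smooth map from an open subset of $\mathbb R^m\times\mathbb R^p$ to $\mathbb R^m$, with $H(y_0,\theta_0)=0$ and $\partial H/\partial y$ invertible at $(y_0,\theta_0)$. Then for $\theta$ near $\theta_0$ there is a solution $y(\theta)$ of $H(y(\theta),\theta)=0$ that depends smoothly on $\theta$ and satisfies $y(\theta_0)=y_0$.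

## Four coordinates for a line, and its distance to a point

The lines in $\mathbb R^3$ form a four-parameter family, so four tangency conditions should leave isolated lines. We choose coordinates in which the beads are easy to handle.

**Definition (coordinates).** Fix $\varepsilon>0$. For $\lambda=(\rho,\mu,\psi,\xi)$ with $\rho>0$ and $\xi>0$, define $\varphi\in(0,\pi/2)$ by $\tan\varphi=\varepsilon\xi$, let $u=\cos\varphi\,e+\sin\varphi\,t(\psi)$, and put
$$\ell_\lambda=\{\mu e+\rho\,n(\psi)+s\,u : s\in\mathbb R\}.$$

The vector $n(\psi)$ is orthogonal to both $e$ and $u$. So the common perpendicular of $\ell_\lambda$ and the $z$-axis joins $\mu e$ to $\mu e+\rho\,n(\psi)$. Thus $\rho$ is the distance between the line and the axis, $\mu$ is the height at which it is attained, $\psi$ says on which side of the axis the line passes, and $\varphi$ is the tilt away from the vertical, measured in the rescaled form $\xi=\tan\varphi/\varepsilon$.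

The line determines $\mu$, $\rho$, $\psi$ mod $2\pi$, and $\xi$. Indeed, $\ell_\lambda$ is not parallel to the axis, so the feet of the common perpendicular are determined. They give $\mu$, $\rho>0$ and the unit vector $n(\psi)$. The direction of the line is determined up to sign, the sign is fixed by $\cos\varphi>0$, and then $\varphi$ and $\xi$ are determined.

For example, $\rho=1$, $\mu=0$, $\psi=0$, $\varepsilon\xi=1$ gives $n=(0,1)$, $t=(1,0)$ and the line $\{(s,1,s)\}$.

**Distance formula.** Let $x=(q,z_0)$ with $q\in\mathbb R^2$, and write $F(x;\lambda)=\operatorname{dist}(x,\ell_\lambda)^2$, $n=n(\psi)$, $t=t(\psi)$. Then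
$$F(x;\lambda)=(\rho-n\cdot q)^2+\cos^2\!\varphi\,\bigl((z_0-\mu)\varepsilon\xi-t\cdot q\bigr)^2, \tag{1}$$
and in particular, for a point $he$ of the axis,
$$F(he;\lambda)=\rho^2+(h-\mu)^2\sin^2\varphi. \tag{2}$$

To prove (1), take the point of $\ell_\lambda$ at height $z_0$. It has $s=(z_0-\mu)/\cos\varphi$, so its horizontal position is $\rho n+(z_0-\mu)\tan\varphi\;t=\rho n+(z_0-\mu)\varepsilon\xi\,t$. The vector $d$ from $x$ to this point is horizontal, with
$$d\cdot n=\rho-n\cdot q,\qquad d\cdot t=(z_0-\mu)\varepsilon\xi-t\cdot q .$$
Since $d\cdot e=0$, we have $d\cdot u=\sin\varphi\,(d\cdot t)$. The squared distance from $x$ to a line with unit direction $u$ through $x+d$ is $|d|^2-(d\cdot u)^2=(d\cdot n)^2+(d\cdot t)^2(1-\sin^2\varphi)$, which is (1). For $q=0$, $z_0=h$ use $\cos\varphi\cdot\varepsilon\xi=\sin\varphi$ to obtain (2).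

In the example $\{(s,1,s)\}$, minimizing $s^2+1+(s-h)^2$ gives $s=h/2$ and the value $1+h^2/2$. This agrees with (2), since $\sin^2\varphi=\frac12$.

## One string counts consecutive pairs, and two strings give only quadratic growth

Call *string* a finite set of unit balls with distinct centers on one line, the axis of the string. What can a line tangent to several beads look like?

Formula (2) holds for every line not parallel to the axis, even when it meets the axis or is orthogonal to it. With $\mu e$ and $\mu e+\rho n$ the feet of a common perpendicular ($\rho\ge0$, with $n$ a unit vector orthogonal to $e$ and to the direction $u$) and $\varphi\in(0,\pi/2]$ the angle with the axis, the vector $v=(h-\mu)e-\rho n$ satisfies $|v|^2-(v\cdot u)^2=(h-\mu)^2+\rho^2-(h-\mu)^2\cos^2\varphi$. So the squared distance from the axis point at height $h$ to the line is a strictly convex quadratic function of $h$. It takes the value $1$ at most twice, and between two such heights it is less than $1$. Hence a line not parallel to the axis touches at most two beads, and if it touches two and misses the others, these two are consecutive: a bead in between would be pierced. A line parallel to the axis has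 the same distance to all centers, so it touches all beads or none.

Try two beads, with centers $gk$ and $g(k+1)$ on the $z$-axis. By (2), a line $\ell_\lambda$ touches both exactly when $\mu=g(k+\frac12)$ and $\rho^2+\frac{g^2}{4}\sin^2\varphi=1$. The angle $\psi$ and the tilt remain free. So a string of $c$ beads offers $c-1$ two-parameter families of lines, and each family automatically misses the other beads.

This suggests a first attempt: take two strings with different axes $A,A'$ and touch a consecutive pair on each. But this cannot exceed quadratic growth. Suppose the strings have $m,m'\ge5$ beads, with $m+m'=N$ balls in all. A line touching exactly four balls and missing the rest touches at most two balls on each string: a line parallel to an axis touches all of that string, which is at least five balls, or none. So it touches a consecutive pair on each string. There are $(m-1)(m'-1)$ choices of two pairs. Their four centers are not collinear, since $A\ne A'$. By the bound of Macdonald et al. there are at most $12(m-1)(m'-1)<3N^2$ lines.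

The attempt breaks down because every factor $m-1$ costs two tangencies and we only have four. For three factors the budget must be $2+1+1$: one string, whose pair costs two tangencies, and two further families in which a single tangency selects a ball.

## Position near the string, slope far away

With the pair $K_k,K_{k+1}$ chosen, the free parameters are $\psi$ and the tilt. We want one family of balls to select $\psi$ and another to select the tilt, in the same way for every $k$. There are two opposing difficulties.

With no tilt at all, there is no choice of $k$: a vertical line at distance $1$ from the axis touches every bead. With a fixed tilt $\varphi>0$, the choice of $k$ interferes with everything else. For given $\psi$ and $\varphi$, the line tangent to $K_k$ and $K_{k+1}$ passes height $z_0$ at horizontal position $\rho n+(z_0-\mu_k)\tan\varphi\;t$ with $\mu_k=g(k+\frac12)$, and raising $k$ by one moves this point by $-g\tan\varphi\;t$. Over $k=1,\dots,c-1$ the points spread over a segment of length $g(c-2)\tan\varphi$, which grows with $c$. So one ball at height $z_0$ cannot be near all of these lines when $c$ is large.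

The way out is a tilt that is positive but tiny, $\tan\varphi=\varepsilon\xi$ with $\xi$ of moderate size. Then two heights see two different things.

* At bounded height, the line is within $O(\varepsilon)$ of the vertical line through $n(\psi)$, whatever $k$ and $\xi$ are. A ball there sees only $\psi$.
* At height $R=1/\varepsilon$, the line has horizontal position $\rho n+(R-\mu_k)\varepsilon\xi\,t=\rho n+(1-\varepsilon\mu_k)\xi\,t$, which is $n(\psi)+\xi\,t(\psi)$ up to $O(\varepsilon)$, whatever $k$ is. A ball there sees the slope $\xi$.

So in the limit $\varepsilon\to0$ all the $k$'s produce the same planar problem: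
$$|n(\psi)-q_j|=1,\qquad |n(\psi)+\xi\,t(\psi)-p_i|=1, \tag{3}$$
with distances greater than $1$ required for the other $q_{j'}$ and $p_{i'}$. The first condition concerns a point of the unit circle and the discs about the $q_j$. Each disc covers the open arc $|\psi-\psi_j|<\omega$ of the circle. These arcs are disjoint, and each has two endpoints. The second condition concerns the tangent ray to the unit circle at $n(\psi)$. For small $\psi$ it is nearly the ray $\{(\xi,1)\}$, which runs through the centers $p_i=(gi,1)$. It enters and leaves each of the $a$ discs in turn, with gaps between the discs. So (3) has $2\cdot2$ solutions for every $(i,j)$.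

The value $|q_j|=2\cos\omega$ instead of $2$ matters. If $|q_j|=2$, then $|n(\psi)-q_j|^2=5-4\cos(\psi-\psi_j)$, which equals $1$ only at $\psi=\psi_j$ (mod $2\pi$), where its derivative vanishes. The implicit function theorem would not apply there.

Let us try four balls by hand: $a=b=1$, $c=2$, $g=3$. Then $w=\frac1{15}$, $\omega=\frac1{60}$, $\psi_1=\frac1{30}$, $p_1=(3,1)$. The first equation of (3) gives, in the range of interest, $\psi=\frac1{60}$ or $\psi=\frac1{20}$. The second reads $(1-n\cdot p_1)^2+(\xi-t\cdot p_1)^2=1$, with $n\cdot p_1-1=3\sin\psi+\cos\psi-1$ and $t\cdot p_1=3\cos\psi-\sin\psi$. For $\psi=\frac1{60}$ these are about $0.050$ and $2.983$, so $\xi\approx 2.983\pm0.999$, that is, $3.98$ or $1.98$. For $\psi=\frac1{20}$ they are about $0.149$ and $2.946$, so $\xi\approx2.946\pm0.989$, that is, $3.94$ or $1.96$. So there are four solutions of the limiting problem. The proof turns each of them into an actual line for small $\varepsilon$.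

## Proof of the theorem

**Step 1: spend two tangencies on $K_k,K_{k+1}$.** The aim is to reduce the four equations in four unknowns to two equations in $(\psi,\xi)$. Fix $k\in\{1,\dots,c-1\}$ and put
$$\mu_k=g\bigl(k+\tfrac12\bigr),\qquad \hat\rho=\sqrt{1-\tfrac{g^2}{4}\sin^2\varphi},\qquad \sin^2\varphi=\frac{\varepsilon^2\xi^2}{1+\varepsilon^2\xi^2}.$$
We work where $|\varepsilon\xi|<2/g$. There $\frac{g^2}4\sin^2\varphi\le\frac{g^2}{4}\varepsilon^2\xi^2<1$, so $\hat\rho$ is positive and smooth in $(\xi,\varepsilon)$.

Let $\varepsilon,\xi>0$ with $\varepsilon\xi<2/g$, let $\psi$ be arbitrary, and consider the line with $\mu=\mu_k$ and $\rho=\hat\rho$. For the beads $K_k$ and $K_{k+1}$ we have $|h-\mu_k|=\frac g2$, so (2) gives $F=\hat\rho^2+\frac{g^2}4\sin^2\varphi=1$, and the line is tangent to both. For $l\ne k,k+1$ we have $|gl-\mu_k|\ge\frac{3g}2$, so (2) gives $F\ge\hat\rho^2+\frac{9g^2}{4}\sin^2\varphi=1+2g^2\sin^2\varphi>1$. All other beads are missed.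

Now insert $\mu=\mu_k$, $\rho=\hat\rho$ and $\varepsilon R=1$ into (1), with $\cos^2\varphi=1/(1+\varepsilon^2\xi^2)$. For the other balls the squared distances become
$$G_{J_j}(\psi,\xi;\varepsilon)=(\hat\rho-n\cdot q_j)^2+\tfrac{1}{1+\varepsilon^2\xi^2}\bigl(\varepsilon(z_j-\mu_k)\xi-t\cdot q_j\bigr)^2, \tag{4}$$
$$G_{I_i}(\psi,\xi;\varepsilon)=(\hat\rho-n\cdot p_i)^2+\tfrac{1}{1+\varepsilon^2\xi^2}\bigl((1-\varepsilon\mu_k)\xi-t\cdot p_i\bigr)^2. \tag{5}$$
The right-hand sides make sense and are smooth on the whole open set $|\varepsilon\xi|<2/g$, which contains all points with $\varepsilon=0$. For $\varepsilon\le0$ they are just formulas and describe no line, but this extension lets us use the implicit function theorem at $\varepsilon=0$. It remains to solve $G_{J_j}=G_{I_i}=1$ with all other $G$'s greater than $1$.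

**Step 2: compute the limit.** The aim is to obtain explicit functions at $\varepsilon=0$. There $\hat\rho=1$, so
$$G_{J_j}(\psi,\xi;0)=(1-n\cdot q_j)^2+(t\cdot q_j)^2=1-2\,n\cdot q_j+|q_j|^2=|n(\psi)-q_j|^2 .$$
Since $n(\psi)\cdot n(\psi_j)=\cos(\psi-\psi_j)$, we have $n\cdot q_j=2\cos\omega\cos(\psi-\psi_j)$ and
$$G_{J_j}(\psi,\xi;0)=1+4\cos\omega\,\bigl(\cos\omega-\cos(\psi-\psi_j)\bigr). \tag{6}$$
Likewise
$$G_{I_i}(\psi,\xi;0)=(1-n\cdot p_i)^2+(\xi-t\cdot p_i)^2. \tag{7}$$
Neither depends on $k$, and (6) does not depend on $\xi$.

**Step 3: solve the limiting system.** The aim is to find, for every $(i,j)$, four solutions at which the other balls are strictly missed and the Jacobian is invertible. Fix $i,j$ and signs $\sigma,\sigma'\in\{1,-1\}$.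

First choose $\psi$ from the collar. Put $\psi^*=\psi_j+\sigma'\omega$. As $\psi_j=(4j-2)\omega$ lies in $[2\omega,(4b-2)\omega]$ and $w=4b\omega$, we have $\psi^*\in[\omega,(4b-1)\omega]\subset(0,w)$. By (6), $G_{J_j}=1$ at $\psi^*$. If $j'\ne j$, then $|\psi_{j'}-\psi_j|\ge4\omega$, hence $|\psi^*-\psi_{j'}|\ge3\omega$. Also $|\psi^*-\psi_{j'}|<w<\pi$, because both angles lie in $(0,w)$. The cosine is decreasing on $[0,\pi]$, so $\cos(\psi^*-\psi_{j'})\le\cos3\omega<\cos\omega$. As $\cos\omega>0$, (6) gives $G_{J_{j'}}>1$. The derivatives at $\psi^*$ are
$$\partial_\xi G_{J_j}=0,\qquad \partial_\psi G_{J_j}=4\cos\omega\,\sin(\sigma'\omega)=4\sigma'\cos\omega\sin\omega\neq0 .$$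

Now choose $\xi$ from the row. We need two estimates valid for all $\psi\in[0,w]$ and all $1\le i\le a$. Since $n\cdot p_i-1=gi\sin\psi+\cos\psi-1$ and $gaw=\frac15$,
$$|n\cdot p_i-1|\le gaw+\frac{w^2}{2}\le\frac15+\frac1{450}<\frac14 .$$
Since $t\cdot p_i-gi=gi(\cos\psi-1)-\sin\psi$,
$$|t\cdot p_i-gi|\le\frac{gaw^2}{2}+w=\frac{w}{10}+w\le\frac{11}{150}<\frac1{10}.$$
At $\psi=\psi^*$ set
$$\xi^*=t\cdot p_i+\sigma\sqrt{1-(n\cdot p_i-1)^2}.$$
The first estimate makes the square root positive, and (7) gives $G_{I_i}=1$ at $(\psi^*,\xi^*)$, with
$$\partial_\xi G_{I_i}=2(\xi^*-t\cdot p_i)=2\sigma\sqrt{1-(n\cdot p_i-1)^2}\ne0.$$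
The second estimate gives $\xi^*>gi-\frac1{10}-1\ge g-\frac{11}{10}>0$. If $i'\ne i$, then $t\cdot p_i-t\cdot p_{i'}=g(i-i')\cos\psi^*$, so
$$|t\cdot p_i-t\cdot p_{i'}|\ge g\cos\psi^*\ge3\cos\tfrac1{15}\ge3\bigl(1-\tfrac1{450}\bigr)>2.9 .$$
As $|\xi^*-t\cdot p_i|\le1$, we get $|\xi^*-t\cdot p_{i'}|>1.9$, and (7) gives $G_{I_{i'}}>1.9^2>1$.

Finally, at $(\psi^*,\xi^*)$ and $\varepsilon=0$,
$$\frac{\partial(G_{J_j},G_{I_i})}{\partial(\psi,\xi)}=\begin{pmatrix}4\sigma'\cos\omega\sin\omega&0\\ \partial_\psi G_{I_i}&2\sigma\sqrt{1-(n\cdot p_i-1)^2}\end{pmatrix},$$
which is triangular with non-zero diagonal, hence invertible. For fixed $(i,j)$, the two values of $\sigma'$ give different $\psi^*$. For equal $\sigma'$, the two values of $\sigma$ give different $\xi^*$. So the four points $(\psi^*,\xi^*)$ are distinct.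

**Step 4: pass to $\varepsilon>0$.** The aim is to turn the limiting solutions into actual lines. There are $4ab(c-1)$ choices $(i,\sigma,j,\sigma',k)$. For each of them apply the implicit function theorem to $H=(G_{J_j}-1,\,G_{I_i}-1)$, with unknowns $(\psi,\xi)$ and parameter $\varepsilon$, at the point $(\psi^*,\xi^*;0)$. We obtain solutions $(\psi(\varepsilon),\xi(\varepsilon))$ of $G_{J_j}=G_{I_i}=1$ that converge to $(\psi^*,\xi^*)$ as $\varepsilon\to0$. Each of the following holds at $\varepsilon=0$ or in the limit and is an open condition, so it holds for all sufficiently small $\varepsilon>0$: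

* $\xi(\varepsilon)>0$, $\psi(\varepsilon)\in(0,w)$ and $\varepsilon\,\xi(\varepsilon)<2/g$;
* $G_{J_{j'}}>1$ for $j'\ne j$, and $G_{I_{i'}}>1$ for $i'\ne i$, at $(\psi(\varepsilon),\xi(\varepsilon);\varepsilon)$;
* $\partial(G_{J_j},G_{I_i})/\partial(\psi,\xi)$ is invertible at $(\psi(\varepsilon),\xi(\varepsilon);\varepsilon)$;
* for fixed $(i,j,k)$, the four points $(\psi(\varepsilon),\xi(\varepsilon))$ are pairwise distinct, since they are close to four distinct limits.

There are finitely many choices, so one $\varepsilon>0$ serves all of them, and we take it also so small that $R=1/\varepsilon>g(b+c+1)$. Fix this $\varepsilon$ from now on.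

For each choice, the line with coordinates $(\hat\rho,\mu_k,\psi(\varepsilon),\xi(\varepsilon))$ is tangent to $K_k$ and $K_{k+1}$ and misses the other beads by Step 1. It is tangent to $J_j$ and $I_i$ and misses all other $J$'s and $I$'s by construction. So it is tangent to exactly $K_k,K_{k+1},J_j,I_i$ and misses the rest.

These lines are distinct. If $(i,j,k)$ differ, the sets of touched balls differ. If $(i,j,k)$ agree and the signs differ, the pairs $(\psi,\xi)$ differ. Both $\psi$'s lie in $(0,w)$, and a line determines $\psi$ mod $2\pi$ and $\xi$, so the lines differ.

This gives $4ab(c-1)$ lines for the configuration of the first section. What remains is to show that nothing is lost when the centers move a little, and to use this to destroy collinearities.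

**Step 5: the four tangencies are transverse in the full space of lines.** The aim is to allow all centers to move freely. After such a motion the beads are no longer on one axis, so the reduction of Step 1 is not available, and we need invertibility of a $4\times4$ derivative. Let $\lambda^*$ be the parameter of one of the constructed lines, tangent to $K_k,K_{k+1},J_j,I_i$, and let $x_1,\dots,x_4$ be the centers of these balls in this order.

**Claim.** The derivative of $\lambda\mapsto(F(x_1;\lambda),\dots,F(x_4;\lambda))$ at $\lambda^*$ is invertible.

Let $v=(d\rho,d\mu,d\psi,d\xi)$ be in the kernel. We show $v=0$. By (2) and $2\mu_k=g(2k+1)$,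
$$F(x_2;\lambda)-F(x_1;\lambda)=\bigl[(g(k+1)-\mu)^2-(gk-\mu)^2\bigr]\sin^2\varphi=g\,(2\mu_k-2\mu)\sin^2\varphi .$$
At $\mu=\mu_k$ the differential of this function is $-2g\sin^2\varphi\,d\mu$, because the factor $2\mu_k-2\mu$ vanishes there. It must vanish on $v$, and $\sin\varphi\neq0$, so $d\mu=0$.

Next,
$$F(x_1;\lambda)+F(x_2;\lambda)=2\rho^2+\bigl[(gk-\mu)^2+(g(k+1)-\mu)^2\bigr]\sin^2\varphi .$$
At $\mu=\mu_k$ the bracket equals $\frac{g^2}{2}$. With $d\mu=0$, the vanishing of the differential on $v$ reads $4\rho\,d\rho+\frac{g^2}{2}\,d(\sin^2\varphi)=0$, where $\sin^2\varphi$ is a function of $\xi$ alone. On the other hand, differentiating $\hat\rho^2=1-\frac{g^2}4\sin^2\varphi$ with respect to $\xi$ gives $4\hat\rho\,\partial_\xi\hat\rho=-\frac{g^2}{2}\,\partial_\xi(\sin^2\varphi)$. Since $\rho=\hat\rho>0$ at $\lambda^*$, comparison gives $d\rho=\partial_\xi\hat\rho\;d\xi$.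

So $v$ is tangent to the surface $\{\mu=\mu_k,\ \rho=\hat\rho(\xi)\}$, which is parametrized by $(\psi,\xi)$. On this surface $F(x_3;\cdot)$ and $F(x_4;\cdot)$ are the functions $G_{J_j}$ and $G_{I_i}$, so by the chain rule
$$\partial_\psi G_{J_j}\,d\psi+\partial_\xi G_{J_j}\,d\xi=0,\qquad \partial_\psi G_{I_i}\,d\psi+\partial_\xi G_{I_i}\,d\xi=0 .$$
The Jacobian of $(G_{J_j},G_{I_i})$ is invertible by the choice of $\varepsilon$ in Step 4. Hence $d\psi=d\xi=0$, and then $d\rho=0$. This proves the claim.

**Step 6: stability under small motions.** The aim is an open set of configurations with the two listed properties. For the fixed $\varepsilon$, formula (1) shows that $F(x;\lambda)$ is smooth in $(x,\lambda)$. For each constructed line, the claim lets us apply the implicit function theorem to the equations $F(x_1;\lambda)=\dots=F(x_4;\lambda)=1$, with unknown $\lambda$ and the centers as parameters. So when all centers move by a sufficiently small amount, there is a parameter $\lambda$ near $\lambda^*$, depending continuously on the centers, whose line is tangent to the four corresponding moved balls.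

If the motion is small enough, the following strict conditions also persist, because they involve finitely many continuous quantities: $\rho>0$, $\xi>0$ and $\psi\in(0,w)$; $F>1$ for every ball other than the four; the parameters of different lines are different; all distances between centers exceed $g-\frac12$ (they are at least $g$ at the start). Different parameters with $\psi\in(0,w)$ give different lines, so the $4ab(c-1)$ lines stay distinct. Hence some open neighborhood $U\subset(\mathbb R^3)^{a+b+c}$ of the constructed configuration consists of configurations with both properties. Since $g-\frac12\ge\frac52>2$, the balls are pairwise disjoint throughout $U$.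

**Step 7: remove the collinearities.** The aim is a configuration in $U$ with no three centers collinear. Three centers $x,y,z$ are collinear exactly when $(y-x)\times(z-x)=0$, a system of polynomial equations that are not all identically zero. So for each triple of indices the bad configurations form a proper closed algebraic subset of $(\mathbb R^3)^{a+b+c}$. It is contained in the zero set of a non-zero polynomial, hence has empty interior. A finite union of closed sets with empty interior again has empty interior, so it cannot contain the non-empty open set $U$. Thus $U$ contains configurations with no three centers collinear, and the Theorem is proved. $\blacksquare$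

## Dividing $n$ balls among the three families

To prove the Corollary, let $n\ge4$ and take
$$a=b=\lfloor n/3\rfloor\ge\frac{n-2}{3},\qquad c=n-2\lfloor n/3\rfloor\ge\frac n3,\qquad g=3 .$$
Then $a+b+c=n$ and $a,b\ge1$. Also $c\ge\frac43$, so $c\ge2$ because $c$ is an integer. The Theorem provides $n$ pairwise disjoint unit balls, no three centers collinear, with at least
$$4ab(c-1)\ge4\Bigl(\frac{n-2}3\Bigr)^2\frac{n-3}3=\frac4{27}(n-2)^2(n-3)$$
distinct lines of the required kind. To compare with $n^3/27$, consider
$$\frac{4(n-2)^2(n-3)}{n^3}=4\Bigl(1-\frac2n\Bigr)^2\Bigl(1-\frac3n\Bigr).$$
For $n\ge4$ all the factors are positive and increase with $n$, and at $n=7$ the value is $\frac{4\cdot25\cdot4}{343}=\frac{400}{343}>1$. So for $n\ge7$ the number of lines is at least $n^3/27$. $\square$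

This proves the conjecture, with $\kappa=\frac1{27}$ for all $n\ge7$. The count is asymptotically at least $(\frac4{27}-o(1))\,n^3$; nothing is claimed about whether $\frac4{27}$ is optimal. Choosing a larger $g$ changes nothing in the count, so the balls can be taken as far apart as we like, and the property holds on an open set of configurations. A line that is tangent to four balls and misses the others avoids the interiors of all the balls, so our lines are among those counted by the complexity of Agarwal et al. Together with their bound $O(n^{3+\delta})$ for every $\delta>0$, the result determines the worst-case complexity up to a factor $n^\delta$, for arbitrary unit balls as well as for disjoint, arbitrarily well-separated ones.
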